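# Ten nearly-neighborly tetrahedra in $E^3$

## Powers of two on the line, in the plane and in space

The first guess for today's problem is $2^d$. To see why one would make it, here is the problem.

**Definition (polyhedra, separation).** A *$d$-polyhedron* is an intersection of finitely many closed half-spaces in $E^d$ that has an interior point. A hyperplane *separates* two sets if one lies in one of its closed sides and the other lies in the other closed side. A family of $d$-polyhedra is *nearly-neighborly* if for every two members there is a hyperplane that separates them and contains a facet of each. It is *neighborly* if every two members meet in a $(d-1)$-dimensional set.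

If two members meet in a $(d-1)$-dimensional set, that set lies in a hyperplane that separates them and contains a facet of each, so neighborly families are nearly-neighborly. The converse fails. In the plane, the triangles with vertices $(0,0),(1,0),(0,1)$ and $(5,0),(6,0),(5,-1)$ are disjoint, yet the $x$-axis separates them and contains a side of each. In a nearly-neighborly pair the two facets must lie in a common hyperplane, with the bodies on opposite sides, but the facets need not touch.

We ask about simplices. A tetrahedron is a bounded $3$-polyhedron with $4$ facets. Let $g_b(d,d+1)$ be the maximum number of members of a nearly-neighborly family of $d$-simplices in $E^d$. How large is $g_b(3,4)$?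

*The line.* A $1$-simplex is an interval, its facets are its endpoints, and hyperplanes are points. Two intervals are nearly-neighborly exactly when they meet in just one point, an endpoint of both. The intervals $[-1,0]$ and $[0,1]$ do. Three intervals cannot do so pairwise. Let $I_1=[a,b]$ and $I_2=[b,c]$. A third interval meeting $I_1$ in exactly a common endpoint either starts at $b$, and then overlaps $I_2$ in a whole interval, or ends at $a$, and then misses $I_2$. So
$$g_b(1,2)=2 .$$

*The plane.* Join $[-1,0]$ and $[0,1]$ on the $x$-axis to the points $(0,1)$ and $(0,-1)$. This gives four right triangles, one in each quadrant, and any two are separated by a coordinate axis containing a side of each.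

*Space.* Doing this once more gives the eight tetrahedra into which the coordinate planes cut the octahedron $|x|+|y|+|z|\le 1$. The step is general.

**Lemma 3 (doubling).** If $E^d$ contains a nearly-neighborly family of $m$ $d$-simplices, $d\ge1$, then $E^{d+1}$ contains a nearly-neighborly family of $2m$ $(d+1)$-simplices.

*Proof.* Let $T_1,\dots,T_m$ be the family, placed in a hyperplane $H\subset E^{d+1}$, and let $p,p'$ be points strictly on the two sides of $H$. Take the $2m$ simplices $\operatorname{conv}(p\cup T_i)$ and $\operatorname{conv}(p'\cup T_i)$. The facets of $\operatorname{conv}(p\cup T_i)$ are $T_i$ itself and the sets $\operatorname{conv}(p\cup F)$ with $F$ a facet of $T_i$.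

Two simplices with different apexes lie on different sides of $H$, and $H$ contains a facet of each. Now take two with the same apex $p$, over $T_i$ and $T_j$. Let $h\subset H$ be a hyperplane of $H$ that separates $T_i,T_j$ and contains facets $F_i,F_j$ of them. Then $K=\operatorname{aff}(p\cup h)$ is a hyperplane, and $K\cap H=h$ because $p\notin H$. Hence the two sides of $K$ cut $H$ in the two sides of $h$, so $T_i$ and $T_j$ lie on different sides of $K$. As $p\in K$, so do the two cones. Finally $K$ contains their facets $\operatorname{conv}(p\cup F_i)$ and $\operatorname{conv}(p\cup F_j)$. The same holds for $p'$. $\square$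

So $g_b(2,3)\ge4$ and $g_b(3,4)\ge8$, and $2^d$ looks natural. The problem comes from the paper "Nearly-Neighborly Families of Tetrahedra and the Decomposition of Some Multigraphs" (https://core.ac.uk/download/pdf/82160827.pdf). The known facts stated with it are: there are neighborly families of $8$ tetrahedra in $E^3$, there is no neighborly family of $9$, and $8\le g_b(3,4)\le16$. The conjecture there is that $g_b(3,4)=8$. The guess survives the plane, though proving it takes work, and it fails in space.

**Theorem 1.** $g_b(3,4)\ge10$. Hence the conjecture $g_b(3,4)=8$ is false.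

**Theorem 2.**
(a) $g_b(d,d+1)\le2^{d+1}-2$ for $d\ge2$. In particular $10\le g_b(3,4)\le14$.
(b) $g_b(d+1,d+2)\ge2\,g_b(d,d+1)$ for $d\ge1$. Hence $g_b(d,d+1)\ge10\cdot2^{d-3}>2^d$ for all $d\ge3$.
(c) $g_b(1,2)=2$ and $g_b(2,3)=4$. So $d=3$ is the smallest dimension in which $2^d$ is exceeded.

The exact value of $g_b(3,4)$ between $10$ and $14$ is not determined here. The inequality in (b) is Lemma 3, and the first half of (c) is done.

## Simplices as lists of signed functions

We now translate the geometry into sign patterns. Three textbook facts are used.

* A $d$-polyhedron $P$ is the intersection of the half-spaces that contain $P$ and are bounded by the hyperplanes of its facets.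
* A bounded $d$-polyhedron with $d+1$ facets is a $d$-simplex.
* If $P=\{g_1\ge0,\dots,g_r\ge0\}$ is nonempty, with $g_k$ affine, and some $u\neq0$ has nonnegative inner product with the linear part of every $g_k$, then $P$ is unbounded: from any point of $P$ one can move in direction $u$ forever.

**Lemma 4 (normals of a simplex).** Let $T=\{g_0\ge0,\dots,g_d\ge0\}$ be a $d$-simplex whose facets lie in the hyperplanes $g_k=0$, and let $m_k$ be the linear part of $g_k$. Any $d$ of the $m_k$ are linearly independent. There are $\mu_k>0$ with $\sum\mu_kg_k\equiv1$, hence $\sum\mu_km_k=0$, and every linear dependency among the $m_k$ is a multiple of this one.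

*Proof.* Let $v_k$ be the vertex opposite the facet in $g_k=0$, and $\beta_k$ the corresponding barycentric coordinate, the affine function with $\beta_k(v_k)=1$ that vanishes at the other vertices. Then $g_k=c_k\beta_k$ with $c_k=g_k(v_k)>0$. Since $\sum\beta_k\equiv1$, we may take $\mu_k=1/c_k$. Any $d$ of the $\beta_k$ form an affine coordinate system, so any $d$ of the $m_k$ are independent. Hence the space of dependencies of the $d+1$ vectors $m_k$ is one-dimensional. $\square$

**Lemma 5 (the hyperplanes determine the simplex).** Two $d$-simplices with the same $d+1$ facet hyperplanes are equal.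

*Proof.* Let the hyperplanes be $f_k=0$, with $n_k$ the linear part of $f_k$, and let the simplices be $\{s_kf_k\ge0\}$ and $\{s_k'f_k\ge0\}$ with signs $s_k,s_k'=\pm1$. By Lemma 4 the $n_k$ have a dependency $\sum\lambda_kn_k=0$, unique up to scaling, with all $\lambda_k\ne0$, and each of $(s_k)$, $(s'_k)$ equals $(\operatorname{sign}\lambda_k)$ or its negative. Scale so that $s_k=\operatorname{sign}\lambda_k$. By Lemma 4, $\sum|\lambda_k|s_kf_k$ is a positive constant $\kappa$. If $s_k'=-s_k$ for all $k$, then $\sum|\lambda_k|s'_kf_k=-\kappa<0$. But this sum is $\ge0$ at points of the second simplex, a contradiction. So $s'_k=s_k$. $\square$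

The next lemma goes the other way: it recognizes a tetrahedron from a positive relation.

**Lemma 6 (recognition).** Let $\ell_1,\dots,\ell_4$ be affine functions on $\mathbb R^3$ with $\sum\mu_j\ell_j\equiv\kappa$, all $\mu_j>0$ and $\kappa>0$, such that the linear parts of three of them are linearly independent. Then $\{\ell_1,\dots,\ell_4\ge0\}$ is a tetrahedron whose four facets lie in the planes $\ell_j=0$.

*Proof.* Let $\ell_1,\ell_2,\ell_3$ be the independent ones, and use $u=\ell_1$, $v=\ell_2$, $w=\ell_3$ as affine coordinates. Since $\mu_4\ell_4=\kappa-\mu_1u-\mu_2v-\mu_3w$, the set is $\{u,v,w\ge0,\ \mu_1u+\mu_2v+\mu_3w\le\kappa\}$. This is the tetrahedron with vertices $0$ and the points $\kappa/\mu_1,\kappa/\mu_2,\kappa/\mu_3$ on the three axes. Its facets lie in $u=0$, $v=0$, $w=0$ and $\ell_4=0$. $\square$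

Now take $d$-simplices $T_1,\dots,T_m$. Let $\{f_k=0\}$, $k=1,\dots,n$, be the distinct hyperplanes spanned by their facets, and write
$$T_i=\{s_{ik}f_k\ge0,\ k\in S_i\},\qquad |S_i|=d+1,\quad s_{ik}=\pm1. \tag{1}$$

**Lemma 7 (sign conflict).** The family is nearly-neighborly if and only if for all $i\ne j$ there is $k\in S_i\cap S_j$ with $s_{ik}=-s_{jk}$.

*Proof.* If such a $k$ exists, the hyperplane $f_k=0$ contains a facet of each of $T_i,T_j$ and has them on different sides. Conversely, a separating hyperplane that contains a facet of each is the hyperplane of that facet, so it is $f_k=0$ with $k\in S_i\cap S_j$. Both simplices have interior points, so neither lies in both closed sides. Being on different sides, they have opposite signs. $\square$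

For example, with $f_1=x$, $f_2=y$ and four further functions for the hypotenuses, the four quadrant triangles are the lists $(x,y,1-x-y)$, $(x,-y,1-x+y)$, and so on. Any two lists conflict in $x$ or in $y$.

A first consequence is a crude bound. Let
$$Q_i=\{\xi\in\{\pm1\}^n:\ \xi_k=s_{ik}\text{ for all }k\in S_i\}. \tag{2}$$
Each $Q_i$ has $2^{n-d-1}$ elements, and a conflict between $i$ and $j$ says that $Q_i\cap Q_j=\emptyset$. In a nearly-neighborly family the $Q_i$ are therefore pairwise disjoint, so $m\le2^{d+1}$. For $d=3$ this is $16$. An infinite family would contain finite subfamilies of every size, so all families are finite and the maximum exists.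

## At most four triangles in the plane

We prove $g_b(2,3)\le4$. Suppose $1,2,3,4,5$ are nearly-neighborly triangles. A *line of* a triangle is a line containing one of its sides. Two different lines of a triangle meet in a vertex of it.

**(F0)** *Two of the triangles share at most two lines.* If they shared three they would be equal by Lemma 5. Their lists would then be the same, without conflict.

**(F1)** *If two triangles have a common line $L$ and lie on the same side of it, then they share exactly one further line $L'$. This $L'$ separates them, $L\cap L'$ is a vertex of both, and their sides on $L$ meet exactly in this point.* Some common line separates them, and it is not $L$. By (F0) it is the only further common line, so it is $L'$. As a line of each triangle different from $L$, it meets $L$ in a vertex of each. The sides on $L$ both have this vertex as an endpoint, and they lie on different sides of $L'$, which crosses $L$ there. So they meet only in this point.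

**(F2)** *On each side of a line $L$ lie at most two triangles having $L$ as a line.* By (F1), three would give three intervals on $L$ pairwise meeting only in common endpoints, which we excluded on the line.

Call a line *double* if it has two triangles on each side among those having it as a line. Write, for example, $A=\{12|34\}$. By (F2) no further triangle has a double line as a line. Two double lines each involve exactly four of the five triangles, so they involve the same four or have exactly three in common. Hence the four cases below are exhaustive.

**Case 1: two double lines on the same four triangles $1,2,3,4$.** Each $i\le4$ has just one further line. Triangle $5$ has neither double line, so the line separating $i$ from $5$ must be that further line of $i$, and it is a line of $5$. Triangle $5$ has three lines, so two of $1,\dots,4$ use the same one. These two then share three lines, contradicting (F0).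

For the quadrant triangles this is visible: a fifth triangle would need all four hypotenuse lines.

**Case 2: double lines $A$ on $\{1,2,3,4\}$ and $B$ on $\{1,2,3,5\}$.** *Placing the triangles.* Two of $1,2,3$ lie on the same side of $A$. Relabeling, $A=\{12|34\}$. By (F1), $1$ and $2$ share exactly one line besides $A$, namely $B$, and it separates them. Triangle $3$ is on the side of $1$ or of $2$ at $B$. Exchanging $1$ and $2$ if necessary, $B=\{13|25\}$. The lines $A,B$ meet, being two lines of triangle $1$. Take affine coordinates with $A: y=0$ and $B:x=0$ and
$$1\subset\{x\le0,y\ge0\},\quad 2\subset\{x\ge0,y\ge0\},\quad 3\subset\{x\le0,y\le0\},\quad 4\subset\{y\le0\},\quad 5\subset\{x\ge0\}.$$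
Triangle $5$ does not have the line $A$, and $4$ does not have $B$.

*Finding the other lines.* Let $C$ be the third line of $2$. It meets the axes at $(\alpha,0)$ and $(0,\beta)$ with $\alpha,\beta>0$. Let $D$ be the third line of $3$. It meets them at $(-\delta,0)$ and $(0,-\delta')$ with $\delta,\delta'>0$. Triangles $2,5$ are on the same side of $B$. By (F1) they share one further line, which is not $A$, so it is $C$. Since $2\cap B=\{0\}\times[0,\beta]$, (F1) gives $5\cap B=\{0\}\times[\beta,\varphi]$ with $\varphi>\beta$. Likewise $3,4$ are on the same side of $A$ and their further common line is not $B$, so it is $D$. As $3\cap A=[-\delta,0]\times\{0\}$, we get $4\cap A=[\varepsilon,-\delta]\times\{0\}$ with $\varepsilon<-\delta$. Let $t_4$, through $(\varepsilon,0)$, and $t_5$, through $(0,\varphi)$, be the third lines of $4$ and $5$.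

*Contradiction for the pair $4,5$.* They are separated by a line in $\{A,D,t_4\}\cap\{B,C,t_5\}$. It is not $A$ or $B$. Also $C\ne D$, since otherwise $2,3$ would share three lines. The remaining possibilities are:

* $D=t_5$: impossible, since $D$ meets $B$ at $(0,-\delta')$ and $t_5$ meets $B$ at $(0,\varphi)$, with $-\delta'<0<\varphi$.
* $C=t_4$: impossible, since $C$ meets $A$ at $(\alpha,0)$ and $t_4$ meets $A$ at $(\varepsilon,0)$, with $\varepsilon<0<\alpha$.
* $t_4=t_5$: this line passes through $(\varepsilon,0)$ and $(0,\varphi)$. The point $(-\delta,0)$ of triangle $4$ and the point $(0,\beta)$ of triangle $5$ both lie strictly on the side of the origin, because $\varepsilon<-\delta<0$ and $0<\beta<\varphi$. So both triangles lie on that side, and the line does not separate them.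

**Case 3: exactly one double line $A=\{12|34\}$.** *A line of $5$ facing two triangles.* Triangle $5$ does not have $A$. It is separated from $1,2,3,4$ by its three lines, so some line $D$ of $5$ separates it from two of them, and $D$ is a line of those two. They are not $1,2$. Those would lie on the same side of both $A$ and $D$, so a third common line would separate them, contradicting (F0). Likewise they are not $3,4$. Relabel so that $1$ and $3$ are opposite to $5$ at $D$.

*Coordinates.* $A\cap D$ is a vertex of $1$ and of $3$. Let $A$ be the $x$-axis, $A\cap D=0$, $1,2\subset\{y\ge0\}$ and $3,4\subset\{y\le0\}$. Write every line crossing $A$ as $x+ty=x_0$, calling $x+ty\ge x_0$ its right side, and denote the $t$ of $D$ by $t_D$, and so on. Reflecting if necessary, let $1,3$ be right of $D$. Then $1\cap A=[0,p]$ and $3\cap A=[0,p']$ with $p,p'>0$.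

*The lines of $1,2,3,4$.* Let $B$ be the line separating $1$ and $2$. By (F1) it passes through an endpoint of $[0,p]$. If it passed through $0$, it would be $D$, since the only lines of triangle $1$ through its vertex $0$ are $A$ and $D$. Then $D$ would have $1,3$ on one side and $2,5$ on the other, a second double line, a contradiction. So $B$ passes through $(p,0)$, and by (F1) $2\cap A=[p,e]$ with $e>p$. The third line $E$ of $2$ passes through $(e,0)$. In the same way the line $C$ separating $3$ and $4$ passes through $(p',0)$, since otherwise $C=D=\{13|45\}$ would be double. Thus $4\cap A=[p',q]$ with $q>p'$, and the third line $F$ of $4$ passes through $(q,0)$.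

*Slopes.* At height $y\ge0$, triangle $1$ is $-t_Dy\le x\le p-t_By$, of length $p-(t_B-t_D)y$. Boundedness forces $t_B>t_D$. Triangle $2$ is right of $B$ and left of $E$, with length $(e-p)-(t_E-t_B)y$, so $t_E>t_B$. At height $y\le0$, triangle $3$ has length $p'+(t_D-t_C)y$, so $t_D>t_C$. Triangle $4$ has length $(q-p')+(t_C-t_F)y$, so $t_C>t_F$. Altogether
$$t_F<t_C<t_D<t_B<t_E. \tag{3}$$
So $F,C,D,B,E$ are distinct, and the triangles have the lines $1:\{A,D,B\}$, $2:\{A,B,E\}$, $3:\{A,D,C\}$, $4:\{A,C,F\}$.

*The lines of $5$.* Triangle $5$ is left of $D$. It is separated from $2$ by $B$ or $E$, so it is left of $B$ or right of $E$. It is separated from $4$ by $C$ or $F$, so it is left of $C$ or right of $F$. Its three lines are therefore $D$, one of $B,E$, and one of $C,F$. Each choice fails: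

* Left of $D,B,C$: unbounded in direction $(-1,0)$.
* Left of $D$, right of $E$ and $F$: by (3), $t_D=\theta t_E+(1-\theta)t_F$ with $0<\theta<1$. On $5$ we get $x+t_Dy\ge\theta e+(1-\theta)q>0$. But $x+t_Dy\le0$ there.
* Left of $D$ and $C$, right of $E$: along $u=(-t_D,1)$ the forms $x+t_Dy$, $x+t_Cy$, $x+t_Ey$ take the values $0$, $t_C-t_D<0$, $t_E-t_D>0$. So $5$ is unbounded in direction $u$.
* Left of $D$ and $B$, right of $F$: along $u=(t_D,-1)$ the forms $x+t_Dy$, $x+t_By$, $x+t_Fy$ take the values $0$, $t_D-t_B<0$, $t_D-t_F>0$. Again $5$ is unbounded.

**Case 4: no double line.** *Counting.* Let a line have $a\ge b$ triangles on its two sides. Then $a\le2$ and $b\le1$. The values of $(a,b)$ with $a+b>0$ are $(1,0),(2,0),(1,1),(2,1)$. In each, $ab\le\frac23(a+b)$, with equality only for $(2,1)$. Summing over all lines, $\sum(a+b)=15$ because each triangle has three lines. Also $\sum ab\ge10$ because each of the ten pairs is separated by some common line. So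
$$10\le\sum ab\le\tfrac23\cdot15=10 .$$
Equality holds throughout: there are exactly five lines, all of type $(2,1)$, and each pair is separated by exactly one of them.

*A tournament.* If a triangle is the lone one on $k$ of its three lines, these separate it from $2k$ triangles and the others from $3-k$. So $2k+(3-k)=4$ and $k=1$. Let $L_i$ be the line on which $i$ is alone, and let $n_i$ be its normal pointing to the side of $i$. The five lines are $L_1,\dots,L_5$. Write $i\to j$ if $L_i$ separates $i$ and $j$. A line separating a pair has one of the two as its lone triangle, so for each pair exactly one of $i\to j$, $j\to i$ holds. This is a tournament. Each outdegree is $2$, so each indegree is $2$.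

*Boundedness.* The lines of $i$ are $L_i$ and the $L_j$ with $j\to i$. The inner normals are $n_i$ and the two vectors $-n_j$. By Lemma 4 a positive combination of them is zero and any two are independent. So $n_i$ is a combination, with both coefficients positive, of the two nonparallel vectors $n_j$, $j\to i$.

*The tournament is cyclic.* Let $v_0\to v_1,v_2$ with $v_1\to v_2$. Then $v_2$ is beaten by $v_0,v_1$, so it beats the other two vertices. Besides $v_2$, vertex $v_1$ beats exactly one of these two; call it $v_3$, and the other $v_4$, so $v_4\to v_1$. Now $v_3$ is beaten by $v_1,v_2$, so $v_3\to v_4,v_0$. And $v_4$ is beaten by $v_2,v_3$, so $v_4\to v_0,v_1$. Hence $v_i\to v_{i+1},v_{i+2}$, indices mod $5$.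

*Contradiction.* Write "$w$ is inside $(u,v)$" if $w$ is a combination of $u$ and $v$ with both coefficients positive. Then
$$n_{v_2}\text{ is inside }(n_{v_0},n_{v_1}),\quad n_{v_3}\text{ is inside }(n_{v_1},n_{v_2}),\quad n_{v_4}\text{ is inside }(n_{v_2},n_{v_3}),\quad n_{v_0}\text{ is inside }(n_{v_3},n_{v_4}).$$
Substituting in turn, $n_{v_3}$, then $n_{v_4}$, then $n_{v_0}$ are inside $(n_{v_0},n_{v_1})$. So $n_{v_0}=\alpha n_{v_0}+\beta n_{v_1}$ with $\beta>0$. But $n_{v_0},n_{v_1}$ are independent, because $v_0,v_1$ are the two vertices beating $v_2$. This is impossible.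

All cases are contradictory, so $g_b(2,3)\le4$. With Lemma 3, $g_b(2,3)=4$. $\square$

## A plane carries at most eight, and the octahedron admits no ninth

After the plane, one tries to prove $g_b(3,4)\le8$ by induction. The analogue of (F2) does go through.

**Lemma 8.** In a nearly-neighborly family of $(d+1)$-simplices in $E^{d+1}$, $d\ge1$, at most $2g_b(d,d+1)$ members have a facet in a given hyperplane $H$.

*Proof.* Let $T,T'$ lie on the same side of $H$, with facets $G,G'$ in $H$. A hyperplane $M$ that separates them and contains a facet of each is not $H$. The facets of $T$ in $M$ and in $H$ meet in a facet of $G$, which lies in $M\cap H$, and the same holds for $T'$ and $G'$. Also $M\cap H$ separates $G$ and $G'$ in $H$. So the facets in $H$ of the members on one side of $H$ form a nearly-neighborly family of $d$-simplices, and there are at most $g_b(d,d+1)$ of them. $\square$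

So at most $2\cdot4=8$ tetrahedra have a facet in any one plane. To conclude, one would need a plane carrying a facet of every member, and here the induction stops: nothing provides such a plane. In the plane, too, the double lines missed triangles, and removing those took the special arguments of Cases 1 to 3. In space the question is whether a member can avoid a plane that already carries eight.

For the octahedral family it cannot. For $\epsilon\in\{\pm1\}^3$ let
$$O_\epsilon=\{\epsilon_1x,\ \epsilon_2y,\ \epsilon_3z,\ 1-\epsilon_1x-\epsilon_2y-\epsilon_3z\ \ge0\}.$$
Suppose $T$ is a ninth member, and let $j$ of its facets lie in coordinate planes. After permutations and reflections of coordinates, $T$ is on the nonnegative side of the first $j$ of them. These facets conflict with every $O_\epsilon$ except the $2^{3-j}$ with $\epsilon_1=\dots=\epsilon_j=+1$. Each remaining $O_\epsilon$ needs its own facet of $T$, in the plane $\epsilon_1x+\epsilon_2y+\epsilon_3z=1$ and on the far side. So $2^{3-j}\le4-j$, which leaves $j=2$ and $j=3$. For $j=3$, $T=\{x,y,z\ge0,\ x+y+z\ge1\}$. For $j=2$, $T=\{x,y\ge0,\ x+y+z\ge1,\ x+y-z\ge1\}$. Both are unbounded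 in direction $(1,0,0)$.

The count also shows what to change. In the octahedral family all $28$ separations are done by the coordinate planes, and the fourth facets separate no two of the eight. In the next section they are put to use.

## Ten tetrahedra

**Step 1: eight lists in which one entry is free.** This step sets up conflicts without using the fourth entries. Split first by the sign of $x$. Where $x$ has sign $+$ split by $y$, and where it has sign $-$ split by $z$. Then split each of the four branches by a function of its own, $b,c,b',c'$, to be chosen later:
$$(x,y,b),\ (x,y,-b),\ (x,-y,c),\ (x,-y,-c),\ (-x,z,b'),\ (-x,z,-b'),\ (-x,-z,c'),\ (-x,-z,-c').$$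
Any two of these lists conflict, because each pair parts at some split. Each still lacks a fourth entry. Number the lists $1,\dots,8$ in this order.

**Step 2: two more lists that do not mention $x$.** Consider the list $9=(y,z,b,b')$. It conflicts with lists $3,4$ in $y$, with $7,8$ in $z$, with $2$ in $b$, and with $6$ in $b'$. Left over are $1=(x,y,b)$ and $5=(-x,z,b')$. Give list $1$ the fourth entry $-z$ and list $5$ the fourth entry $-y$; then they conflict with list $9$ too. Similarly take $10=(-y,-z,c,c')$. It conflicts with $1,2$ in $y$, with $5,6$ in $z$, with $4$ in $c$, with $8$ in $c'$, and with $9$ in $y$. Left over are $3=(x,-y,c)$ and $7=(-x,-z,c')$. Give them the fourth entries $z$ and $y$. The fourth entries of lists $2,4,6,8$ are still free.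

**Step 3: choosing the functions so that all ten lists are tetrahedra.** By Lemma 6 we need positive relations. For list $1$ to have $x+\beta y+\gamma(-z)+b=1$, put $b=1-x-\beta y+\gamma z$ with $\beta,\gamma>0$. For list $5$ to have $(-x)+\beta'(-y)+\gamma'z+b'=1$, put $b'=1+x+\beta'y-\gamma'z$ with $\beta',\gamma'>0$. Then
$$(\beta-\beta')\,y+(\gamma'-\gamma)\,z+b+b'=2,$$
which is a positive relation for list $9$ as soon as $\beta>\beta'$ and $\gamma'>\gamma$. Take $\beta=\gamma'=2$ and $\beta'=\gamma=1$. Lists $3,7,10$ arise from $1,5,9$ by the substitution $(y,z)\mapsto(-y,-z)$, so let $c,c'$ arise from $b,b'$ in this way. For lists $2,4,6,8$ let the free entry be $1$ minus the sum of the other three. This gives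
$$b=1-x-2y+z,\quad b'=1+x+y-2z,\quad c=1-x+2y-z,\quad c'=1+x-y+2z,$$
$$p_2=2-2x-3y+z,\quad p_4=2-2x+3y-z,\quad p_6=2+2x+y-3z,\quad p_8=2+2x-y+3z.$$

**Step 4: proof of Theorem 1.** Now we verify everything directly. Define $T_1,\dots,T_{10}$ by requiring the four listed functions to be $\ge0$.

| | functions $\ge0$ | positive relation | independent triple |
|---|---|---|---|
| $T_1$ | $x,\ y,\ -z,\ b$ | $x+2y+(-z)+b=1$ | $x,y,z$ |
| $T_2$ | $x,\ y,\ -b,\ p_2$ | $x+y+(-b)+p_2=1$ | $x,y,b$ |
| $T_3$ | $x,\ -y,\ z,\ c$ | $x+2(-y)+z+c=1$ | $x,y,z$ |
| $T_4$ | $x,\ -y,\ -c,\ p_4$ | $x+(-y)+(-c)+p_4=1$ | $x,y,c$ |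
| $T_5$ | $-x,\ -y,\ z,\ b'$ | $(-x)+(-y)+2z+b'=1$ | $x,y,z$ |
| $T_6$ | $-x,\ z,\ -b',\ p_6$ | $(-x)+z+(-b')+p_6=1$ | $x,z,b'$ |
| $T_7$ | $-x,\ y,\ -z,\ c'$ | $(-x)+y+2(-z)+c'=1$ | $x,y,z$ |
| $T_8$ | $-x,\ -z,\ -c',\ p_8$ | $(-x)+(-z)+(-c')+p_8=1$ | $x,z,c'$ |
| $T_9$ | $y,\ z,\ b,\ b'$ | $y+z+b+b'=2$ | $y,z,b$ |
| $T_{10}$ | $-y,\ -z,\ c,\ c'$ | $(-y)+(-z)+c+c'=2$ | $y,z,c$ |

Each relation follows by inserting the definitions. For $T_2$, for instance, $x+y-(1-x-2y+z)+(2-2x-3y+z)=1$. For $T_9$, $b+b'=2-y-z$, and for $T_{10}$, $c+c'=2+y+z$. The triples are independent because $z$ occurs in $b$ and $c$ (rows $2,4$), $y$ occurs in $b'$ and $c'$ (rows $6,8$), and $x$ occurs in $b$ and $c$ (rows $9,10$). By Lemma 6 every $T_i$ is a tetrahedron with its facets in the four listed planes.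

If a function occurs with sign $+$ for $T_i$ and with sign $-$ for $T_j$, its zero plane separates them and contains a facet of each. Such a plane exists for all $45$ pairs:

* $T_1,T_2,T_3,T_4$ versus $T_5,T_6,T_7,T_8$: $x=0$ ($16$ pairs).
* $T_1,T_2$ versus $T_3,T_4$: $y=0$; $T_1,T_2$: $b=0$; $T_3,T_4$: $c=0$ ($6$ pairs).
* $T_5,T_6$ versus $T_7,T_8$: $z=0$; $T_5,T_6$: $b'=0$; $T_7,T_8$: $c'=0$ ($6$ pairs).
* $T_9$ versus $T_1,T_7,T_8$: $z=0$; versus $T_3,T_4,T_5,T_{10}$: $y=0$; versus $T_2$: $b=0$; versus $T_6$: $b'=0$ ($9$ pairs).
* $T_{10}$ versus $T_1,T_2,T_7$: $y=0$; versus $T_3,T_5,T_6$: $z=0$; versus $T_4$: $c=0$; versus $T_8$: $c'=0$ ($8$ pairs).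

So $\{T_1,\dots,T_{10}\}$ is nearly-neighborly and $g_b(3,4)\ge10$. $\blacksquare$

Here is how this fits the earlier sections. The plane $x=0$ carries facets of $T_1,\dots,T_8$, four on each side, the maximum allowed by Lemma 8. The other two members have no facet in it and cross it. The point $(0,\frac1{10},\frac1{10})$ gives $b=b'=\frac9{10}$, so it is interior to $T_9$. Likewise $(0,-\frac1{10},-\frac1{10})$ gives $c=c'=\frac9{10}$ and is interior to $T_{10}$. This is exactly what the attempted induction could not exclude.

Since no neighborly family of nine tetrahedra exists, some pairs here must fail to meet in a $2$-dimensional set. One is $T_2,T_6$. They lie on different sides of $x=0$, so they meet only there. At $x=0$, a common point satisfies $-b\ge0$ and $-b'\ge0$, that is, $z\le2y-1$ and $y\le2z-1$. Adding these gives $y+z\ge2$. It also satisfies $p_2+p_6\ge0$, that is, $4-2y-2z\ge0$, so $y+z\le2$. Equality holds everywhere, and the only common point is $(0,1,1)$, which indeed lies in both.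

**Proof of Theorem 2(b).** The inequality $g_b(d+1,d+2)\ge2g_b(d,d+1)$ for $d\ge1$ is Lemma 3 applied to a family of maximum size. Starting from $g_b(3,4)\ge10$ and applying it $d-3$ times, $g_b(d,d+1)\ge10\cdot2^{d-3}>8\cdot2^{d-3}=2^d$ for all $d\ge3$. $\blacksquare$

Theorem 2(c) is now complete as well: $2^d$ is the exact value for $d=1,2$ and is exceeded for $d=3$.

## Uncovered sign vectors and the bound $2^{d+1}-2$

It remains to prove Theorem 2(a). The crude bound $2^{d+1}$ counted disjoint sets $Q_i$ in the cube $\{\pm1\}^n$. We improve it by looking at what they fail to cover.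

Let $d\ge2$, let $T_1,\dots,T_m$ ($m\ge1$) be nearly-neighborly $d$-simplices, and use the notation (1), (2). Let $n_k\ne0$ be the linear part of $f_k$. Put $L=\{\pm1\}^n\setminus\bigcup_iQ_i$ and $f=1_L$. For $S\subset\{1,\dots,n\}$ let $\chi_S(\xi)=\prod_{k\in S}\xi_k$, with $\chi_\emptyset=1$, and let $E$ denote the average over $\{\pm1\}^n$. Since $\chi_S\chi_{S'}$ is the product of the $\xi_k$ with $k$ in exactly one of $S,S'$, we have $E[\chi_S\chi_{S'}]=0$ for $S\neq S'$, and $E[\chi_S^2]=1$.

**Step 1: the expansion of $f$ has integer coefficients over a common denominator.** The indicator of $Q_i$ is a product. For instance, the set $\{\xi_1=1,\ \xi_3=-1\}$ has indicator $\frac14(1+\xi_1)(1-\xi_3)$. As the $Q_i$ are disjoint,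
$$f=1-2^{-(d+1)}\sum_i\prod_{k\in S_i}(1+s_{ik}\xi_k)=2^{-(d+1)}\sum_Sa_S\chi_S,\qquad a_S\in\mathbb Z. \tag{4}$$
Here $a_\emptyset=2^{d+1}-m$. For $S\ne\emptyset$, $a_S=-\sum_{i:\,S\subset S_i}\prod_{k\in S}s_{ik}$. By orthogonality $E[f\chi_S]=2^{-(d+1)}a_S$.

**Step 2: directions of space give uncovered sign vectors.** Boundedness enters here. For $u$ with $n_k\cdot u\ne0$ for all $k$, let $\sigma(u)=(\operatorname{sign}n_k\cdot u)_k$. We claim $\sigma(u)\in L$. Otherwise $\sigma(u)\in Q_i$ for some $i$, so $s_{ik}\,n_k\cdot u>0$ for all $k\in S_i$. Moving from a point of $T_i$ in direction $u$ then stays in $T_i$ forever, contradicting boundedness. Finitely many hyperplanes do not cover $\mathbb R^d$, so such $u$ exist and $L\ne\emptyset$. Hence $2^{-(d+1)}a_\emptyset=E[f]>0$. As $a_\emptyset$ is an integer, $a_\emptyset\ge1$, that is, $m\le2^{d+1}-1$.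

**Step 3: the index sets $S_i$ are distinct.** If $S_i=S_j$ with $i\ne j$, Lemma 5 gives $T_i=T_j$, so $Q_i=Q_j\ne\emptyset$, contradicting disjointness.

**Step 4: $m=2^{d+1}-1$ is impossible.** Suppose $m=2^{d+1}-1$, so $a_\emptyset=1$. Fix any $i$. Since all $|S_j|=d+1$, $S_i\subset S_j$ means $S_i=S_j$, so $j=i$ by Step 3. Hence $a_{S_i}=-\prod_{k\in S_i}s_{ik}=\pm1$, and
$$\bigl|E[f\chi_{S_i}]\bigr|=2^{-(d+1)}=E[f].$$
The left side is $2^{-n}\bigl|\sum_{\xi\in L}\chi_{S_i}(\xi)\bigr|$ and the right side is $2^{-n}|L|$. The summands are $\pm1$, so $\chi_{S_i}$ is constant on $L$.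

Now we produce two elements of $L$ where it differs. Fix $k\in S_i$. For each $l$ with $n_l$ not parallel to $n_k$, the functional $u\mapsto n_l\cdot u$ is not identically zero on the space orthogonal to $n_k$. So we can choose $u_0\perp n_k$ with $n_l\cdot u_0\ne0$ for all these $l$. For small $\varepsilon>0$ consider $u_0\pm\varepsilon n_k$. If $n_l$ is not parallel to $n_k$, then $n_l\cdot(u_0\pm\varepsilon n_k)$ has the sign of $n_l\cdot u_0$ for both choices. If $n_l$ is parallel to $n_k$, then $n_l\cdot u_0=0$ and the value $\pm\varepsilon\,n_l\cdot n_k\ne0$ changes sign. So by Step 2 both $\sigma(u_0+\varepsilon n_k)$ and $\sigma(u_0-\varepsilon n_k)$ lie in $L$, and they differ exactly in the coordinates $l$ with $n_l$ parallel to $n_k$.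

Since $d\ge2$, any two facet normals of a simplex are independent by Lemma 4, so among the coordinates in $S_i$ only $k$ changes. Hence $\chi_{S_i}$ takes opposite values at these two elements of $L$, a contradiction. Therefore $m\le2^{d+1}-2$. For $d=3$ this is $14$, and with Theorem 1, $10\le g_b(3,4)\le14$. $\blacksquare$
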